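# Deciding whether a plain SO tgd is a nested GLAV mapping

## 1. A guess of decidability, tested on four small mappings

A schema mapping says which target instances $J$ are acceptable for a given source instance $I$. Plain SO tgds do this with existentially quantified functions. Nested GLAV mappings do it in first-order logic, with implications nested inside implications. We ask: can an algorithm, given a plain SO tgd, tell whether it could have been written as a nested GLAV mapping?

The first guess is yes. A neighboring problem is known to be decidable: there is an algorithm which, given a nested GLAV mapping, decides whether it is logically equivalent to some GLAV mapping. And small inputs, as we shall see, can be settled by drawing a picture. We first fix the definitions, then draw the pictures.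

All schemas are finite and relational. $\mathrm{Const}$ is a countably infinite set of constants and $\mathrm{Var}$ a countably infinite set of labelled nulls, disjoint from $\mathrm{Const}$. Let $\mathbf S$ (source) and $\mathbf T$ (target) be disjoint schemas. A source instance $I$ is a finite $\mathbf S$-instance with constants as values. A target instance $J$ is a finite $\mathbf T$-instance with constants or nulls as values. A schema mapping $(\mathbf S,\mathbf T,\Sigma)$, with $\Sigma$ a finite set of sentences over $\mathbf S\cup\mathbf T$, is identified with the set of pairs $(I,J)$ that satisfy $\Sigma$. Two specifications are logically equivalent if the same pairs satisfy them, and $\mathrm{Sol}(I)$ denotes the set of all $J$ with $(I,J)$ in the mapping. Quantifiers range over $\mathrm{Const}\cup\mathrm{Var}$. There are no equalities, and arguments of atoms are variables, except for the function terms of plain SO tgds.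

**Definition (GLAV).** A source-to-target tgd (s-t tgd) is a sentence $\forall\bar x(\varphi(\bar x)\to\exists\bar y\,\psi(\bar x,\bar y))$, where $\varphi$ is a non-empty conjunction of $\mathbf S$-atoms containing every variable of $\bar x$, and $\psi$ is a conjunction of $\mathbf T$-atoms. A GLAV mapping is given by a finite set of s-t tgds.

**Definition (nested GLAV).** A nested tgd is a sentence generated by
$$\chi ::= \forall \bar x\,\bigl(\beta_1\wedge\dots\wedge\beta_k \to \exists \bar y\,(\alpha_1\wedge\dots\wedge\alpha_j\wedge\chi_1\wedge\dots\wedge\chi_l)\bigr),\qquad k\ge 1,$$
where each $\beta_i$ is an $\mathbf S$-atom whose arguments are universally quantified variables of this part or of enclosing parts; every variable of $\bar x$ occurs in some $\beta_i$; each $\alpha_i$ is a $\mathbf T$-atom whose arguments are variables quantified, universally or existentially, in this part or in enclosing parts; and each $\chi_i$ is again of this form. A nested GLAV mapping is given by a finite set of nested tgds.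

**Definition (plain SO tgd).** A plain SO tgd is a sentence $\exists\bar f\,\bigl(\forall\bar x_1(\varphi_1\to\psi_1)\wedge\dots\wedge\forall\bar x_n(\varphi_n\to\psi_n)\bigr)$, where $\bar f$ is a tuple of function symbols, each $\varphi_i$ is a non-empty conjunction of $\mathbf S$-atoms in which exactly the variables of $\bar x_i$ occur, and each $\psi_i$ is a conjunction of $\mathbf T$-atoms whose arguments are variables of $\bar x_i$ or terms $f(z_1,\dots,z_m)$ with $z_1,\dots,z_m$ variables of $\bar x_i$. A pair $(I,J)$ satisfies it if some functions on $\mathrm{Const}\cup\mathrm{Var}$ interpreting $\bar f$ make the first-order part true in $(I,J)$. The conjuncts $\varphi_i\to\psi_i$ are called rules.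

**Case 1.** Take $\exists f\,\forall x\forall y\,(S(x,y)\to R(f(x),y))$. It is equivalent to the nested tgd
$$\forall x\forall z\,\bigl(S(x,z)\to\exists u\,(R(u,z)\wedge\forall y\,(S(x,y)\to R(u,y)))\bigr).$$
Given $f$, use $u=f(x)$. Conversely, for each $x$ in the first column of $S$ pick one $z$ with $S(x,z)$ and let $f(x)$ be a witness $u$ for it; the inner part yields $R(f(x),y)$ for all $y$ with $S(x,y)$.

The other three cases have no plain variables in their heads. This class carries the whole talk.

**Definition (pure, canonical structure).** A plain SO tgd is pure if all arguments of its target atoms are function terms. For a pure $\sigma$ and a source instance $I$, let $\Phi_\sigma(I)$ be the finite $\mathbf T$-structure whose facts are all instantiated head atoms of rules of $\sigma$ whose instantiated body holds in $I$. Its elements are the formal terms $f(\bar a)$, with $\bar a$ from $I$, that occur in these facts.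

We identify a structure with its set of facts, so every element occurs in a fact. We write $A\to B$ if there is a homomorphism from $A$ to $B$, and $A\simeq B$ if $A\to B$ and $B\to A$. The elements of an abstract structure such as $\Phi_\sigma(I)$ are not constants. So $A\to J$, for a target instance $J$, just means that some map from elements of $A$ to values sends facts to facts, and $A$ itself becomes a target instance once its elements are renamed to nulls.

For pure $\sigma$ we have
$$(I,J)\models\sigma\iff\Phi_\sigma(I)\to J,\tag{1}$$
$$\mathrm{Sol}_\sigma(I)=\mathrm{Sol}_\sigma(I')\iff\Phi_\sigma(I)\simeq\Phi_\sigma(I').\tag{2}$$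
For (1): the variables of a rule are guarded by source atoms, so only values $f(\bar a)$ with $\bar a$ from $I$ matter, and distinct formal terms can be given values independently. An interpretation that satisfies the rules is therefore the same thing as a homomorphism $\Phi_\sigma(I)\to J$, up to irrelevant values elsewhere. For (2): if the solution sets agree, then $\Phi_\sigma(I)$, renamed to nulls, lies in $\mathrm{Sol}_\sigma(I)=\mathrm{Sol}_\sigma(I')$, so $\Phi_\sigma(I')\to\Phi_\sigma(I)$; the other direction is symmetric. Conversely, if the structures are homomorphically equivalent, then by (1) they have the same solutions, since homomorphisms compose.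

**Case 2.** Let the only rule be $S(x,y)\to R(f(x),g(y))$. If $I$ has no $S$-fact, then $\Phi_\sigma(I)$ is empty. Otherwise all edges of $\Phi_\sigma(I)$ go from $f$-terms to $g$-terms, so $\Phi_\sigma(I)$ is homomorphically equivalent to one edge. Hence $\sigma$ is equivalent to $\forall x\forall y(S(x,y)\to\exists u\exists v\,R(u,v))$.

**Case 3.** Let the only rule be $S(x,y)\wedge S(z,z')\to R(f(x),f(y))\wedge R(g(z),g(z))$. If $I$ has an $S$-fact, then $\Phi_\sigma(I)$ contains a loop, and everything maps to this loop. So $\sigma$ is equivalent to $\forall x\forall y(S(x,y)\to\exists u\,R(u,u))$.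

**Case 4.** Let the only rule be $S(x,y)\to R(f(x),f(y))$. Now $\Phi_\sigma(I)$ is a copy of the digraph $S^I$. A directed path with $n$ edges maps to a directed path with $m$ edges only if $n\le m$, so infinitely many homomorphism classes occur. By (2) there are infinitely many solution sets, and Lemma 3 below shows that this rules out every nested GLAV mapping.

In the pure cases the answer was read off from one feature: whether the structures $\Phi_\sigma(I)$ fall into finitely many classes. So far the guess looks healthy. It is nevertheless wrong.

## 2. Undecidability over fixed schemas

The problem is undecidable, even for one fixed pair of schemas and even for pure plain SO tgds.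

**Theorem 1.** It is undecidable whether a given plain SO tgd is logically equivalent to some nested GLAV mapping. There are fixed schemas $\mathbf S,\mathbf T$ and a fixed Turing machine $\mathbb M$ with undecidable halting problem, together with a computable map $x\mapsto\sigma_x$ from inputs to pure plain SO tgds over $\mathbf S,\mathbf T$, such that:

* if $\mathbb M$ halts on $x$, then $\sigma_x$ is equivalent to a GLAV mapping;
* otherwise $\sigma_x$ is not equivalent to any nested GLAV mapping.

Monadic second-order logic (MSO) is first-order logic with additional quantifiers over sets of elements. In the next theorem, first-order and MSO sentences are evaluated on $(I,J)$ with universe either the active domain (the values that occur in $I$ or $J$) or $\mathrm{Const}\cup\mathrm{Var}$; the statement holds for both conventions.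

**Theorem 2.**
(A) For a pure plain SO tgd $\sigma$ the following are equivalent: (i) $\sigma$ is equivalent to a GLAV mapping; (ii) to a nested GLAV mapping; (iii) to a first-order sentence over $\mathbf S\cup\mathbf T$; (iv) to a monadic second-order sentence over $\mathbf S\cup\mathbf T$; (v) $\{\mathrm{Sol}_\sigma(I):I\}$ is finite.
(B) Consequently, for every class $\mathcal C$ with GLAV $\subseteq\mathcal C\subseteq$ MSO it is undecidable, even over the fixed schemas, whether a (pure) plain SO tgd is equivalent to a member of $\mathcal C$. No decidable set separates the plain SO tgds equivalent to a GLAV mapping from those equivalent to no MSO sentence.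
(C) The problem as posed is $\Sigma^0_1$-hard and lies in $\Sigma^0_2$.

The exact level between the two bounds in (C) is not determined here.

## 3. Finitely many solution sets as the criterion

This section turns the observation on Cases 2–4 into a criterion. Its two halves are the only facts about GLAV and nested GLAV mappings that Theorem 1 needs.

**Lemma 3.** If a pure $\sigma$ is equivalent to a nested GLAV mapping $\mathcal M$, then $\{\mathrm{Sol}_\sigma(I):I\}$ is finite.

**Step 1.** The purpose is to show that no universally quantified variable occurs in a target atom of $\mathcal M$. Suppose one occurs in an atom $\alpha$ of some part. Let $I_c$ be the instance with a single element $c$ and all source facts over $c$. Let $J\in\mathrm{Sol}_{\mathcal M}(I_c)$. Walk down the nesting from the outermost part to the part of $\alpha$, assigning $c$ to every universal variable. Each body on the way holds, so $J$ supplies values for the existential variables, and the next part holds under the extended assignment. At the end, the instance of $\alpha$ is a fact of $J$, and it contains $c$. So every solution for $I_c$ contains $c$. But $\Phi_\sigma(I_c)$, renamed to nulls, is a solution for $I_c$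 by (1) and contains no constant. This is a contradiction.

**Step 2.** The purpose is to count the ways in which the source can influence a part. For a part $\chi=\forall\bar x(\beta\to\exists\bar y(\alpha\wedge\chi_1\wedge\dots\wedge\chi_l))$, where $\beta$ and $\alpha$ now denote conjunctions, and for an assignment $a$ of the universal variables of enclosing parts, let
$$\mathrm{Rel}_\chi(I,a)=\{(J,b): b\text{ assigns the enclosing existential variables and }(I,J)\models\chi[a,b]\}.$$
We claim that $\mathrm{Rel}_\chi(I,a)$ takes only finitely many values as $(I,a)$ varies, and argue by induction, inner parts first. By Step 1 the truth of $\alpha$ depends only on $J$ and the existential values. So $(J,b)\in\mathrm{Rel}_\chi(I,a)$ if and only if, for each extension $a^+$ of $a$ to $\bar x$ with $I\models\beta[a^+]$, there is an extension $b^+$ of $b$ to $\bar y$ with $J\models\alpha[b^+]$ and $(J,b^+)\in\mathrm{Rel}_{\chi_i}(I,a^+)$ for all $i$. Hence $\mathrm{Rel}_\chi(I,a)$ is determined by the set of tuples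
$$\bigl\{(\mathrm{Rel}_{\chi_1}(I,a^+),\dots,\mathrm{Rel}_{\chi_l}(I,a^+)) : a^+\text{ extends }a,\ I\models\beta[a^+]\bigr\}.$$
By induction each coordinate has finitely many possible values, so there are finitely many tuples and finitely many sets of tuples. For $l=0$ the set is $\emptyset$ or $\{()\}$, which starts the induction.

**Step 3.** The purpose is to conclude. For the outermost parts there are no enclosing variables, and $\mathrm{Sol}_{\mathcal M}(I)$ is the intersection of their finitely many relations, each of which takes finitely many values. So $\mathrm{Sol}_\sigma(I)=\mathrm{Sol}_{\mathcal M}(I)$ takes finitely many values. $\square$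

As an example, take $\forall x(P(x)\to\exists u(A(u)\wedge\forall y(S(x,y)\to\exists v\,B(u,v))))$. The inner part has two possible relations, according to whether the value of $x$ has an $S$-successor. The outer part is determined by which of these two occur among the $x$ in $P$, so there are at most four solution sets.

**Lemma 4.** If $\sigma$ is pure and $\{\mathrm{Sol}_\sigma(I):I\}$ is finite, then $\sigma$ is equivalent to a GLAV mapping.

**Step 1.** The purpose is to express "$B\to\Phi_\sigma(I)$" by source conjunctions. We claim that for each finite non-empty $\mathbf T$-structure $B$ there is a finite set $\Omega_B$ of non-empty conjunctions of source atoms such that $B\to\Phi_\sigma(I)$ if and only if $I\models\exists\bar z\,\theta$ for some $\theta\in\Omega_B$.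

Choose a function symbol $\kappa(b)$ for each element $b$ of $B$. For each fact of $B$ choose a rule of $\sigma$ and a head atom of it with the same relation symbol and, at each position, the function symbol prescribed by $\kappa$. There are finitely many choices. For each, take the conjunction of the bodies of the chosen rules, with variables renamed apart for each fact, and then identify variables so that at every occurrence of $b$ the argument tuple of the corresponding head term is one common tuple $\bar z^{\,b}$. These conjunctions form $\Omega_B$.

If $h:B\to\Phi_\sigma(I)$, let $\kappa(b)$ be the function symbol of $h(b)$. Each fact of $B$ goes to an instantiated head atom of some rule whose body holds; choose that rule and atom. Two occurrences of $b$ give the same formal term $h(b)$, hence the same argument tuple, so these instantiations respect the identifications and satisfy $\theta$. Conversely, an assignment that satisfies $\theta$ in $I$ yields the homomorphism that sends $b$ to the term $\kappa(b)$ applied to the values of $\bar z^{\,b}$.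

**Step 2.** The purpose is to write down the GLAV mapping. By (2) there are finitely many finite structures $B_1,\dots,B_r$ such that every $\Phi_\sigma(I)$ is homomorphically equivalent to some $B_j$. Take the s-t tgds
$$\theta\to\exists\bar y\,B_j(\bar y)\qquad\text{for all non-empty }B_j\text{ and all }\theta\in\Omega_{B_j},$$
where $B_j(\bar y)$ is the conjunction of the facts of $B_j$ and all variables of $\theta$ are universally quantified.

**Step 3.** The purpose is to check equivalence. By Step 1, $(I,J)$ satisfies these tgds if and only if $B_j\to J$ for every $j$ with $B_j\to\Phi_\sigma(I)$ (an empty $B_j$ imposes nothing). If $\Phi_\sigma(I)\to J$, this holds by composition. Conversely, some $B_j\simeq\Phi_\sigma(I)$, so the condition gives $\Phi_\sigma(I)\to B_j\to J$. By (1) the tgds are equivalent to $\sigma$. $\square$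

So for Theorem 1 we must build $\sigma_x$ such that the $\Phi_{\sigma_x}(I)$ fall into finitely many homomorphism classes when $\mathbb M$ halts on $x$, and into infinitely many when it does not. In the halting case the finiteness must hold over all source instances, including those that encode nothing sensible.

## 4. The structures $Y_d$ and the trouble with cycles

From now on $\mathbf T=\{R,U,W\}$ with $R$ binary and $U,W$ unary.

**Definition ($Y_d$).** For $2\le d<\infty$, $Y_d$ has elements $0,\dots,d$, marks $W(0)$ and $U(d)$, and $R$-edges
$$(i,i+1)\ (0\le i<d),\qquad (d,i)\ (0\le i\le d),\qquad (i,0)\ (0\le i\le d).$$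
$Y_\infty$ has elements $w,u$, marks $W(w),U(u)$, and edges $(w,w),(u,u),(u,w)$.

For example, $Y_2$ has the edges $(0,1),(1,2),(2,0),(2,1),(2,2),(0,0),(1,0)$. In $Y_d$, the top element $d$ sees everything, everything sees $0$, and otherwise one can only climb by one.

**Lemma 5.** $Y_d\to Y_{d'}$ implies $d\ge d'$ (for finite $d,d'\ge 2$). Hence the $Y_d$, $2\le d<\infty$, are pairwise not homomorphically equivalent.

*Proof.* In $Y_{d'}$ every edge that leaves some $i<d'$ goes to $i+1$ or $0$, so a walk from $0$ needs at least $d'$ steps to reach $d'$. A homomorphism $Y_d\to Y_{d'}$ respects the marks, so it sends $0\mapsto0$ and $d\mapsto d'$, and it maps the walk $0,1,\dots,d$ to a walk of length $d$ from $0$ to $d'$. Thus $d\ge d'$. $\square$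

The plan is that $\Phi_{\sigma_x}(I)\simeq Y_d$ with $d$ measuring how long a computation the instance $I$ displays. To study this without syntax, we isolate the combinatorial object.

**Definition (transition system).** A transition system is $\mathcal G=(C,\Rightarrow,\mathrm{Init},\mathrm{Fin})$ with $C$ a finite set of configurations, $\Rightarrow$ a binary relation on $C$, and $\mathrm{Init},\mathrm{Fin}\subseteq C$, such that no $\Rightarrow$-edge leads into $\mathrm{Init}$.

The structure that comes to mind first is the following. Let $N(\mathcal G)$ have elements $u$, $w$ and all $c\in C$, marks $U(u),W(w)$, and edges $(u,u),(w,w),(u,w)$; $(u,c)$ and $(c,w)$ for all $c$; $(w,c)$ for $c\in\mathrm{Init}$; $(c,c')$ for $c\Rightarrow c'$; and $(c,u)$ for $c\in\mathrm{Fin}$. If $\mathcal G$ is a path $c_0\Rightarrow\dots\Rightarrow c_n$ with $\mathrm{Init}=\{c_0\}$ and $\mathrm{Fin}=\{c_n\}$, then $N(\mathcal G)$ is exactly $Y_{n+2}$, with $w=0$, $c_t=t+1$ and $u=n+2$. For other $\mathcal G$ one would let $d$ be the length of a shortest walk from $w$ through an initial configuration and $\Rightarrow$-steps to a final one and on to $u$, and map each configuration to its distance from $w$, capped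 at $d$.

Here is where this stops. For a prime $p$ let $\mathcal G_p$ have an initial configuration $a_0$, a directed $\Rightarrow$-cycle of length $p$ on a set $A_p$, and a final configuration $f$, with $a_0\Rightarrow a\Rightarrow f$ for all $a\in A_p$. The shortest walk $w,a_0,a,f,u$ has length $4$ for every $p$. The distance map sends a cycle edge to $(2,2)$, which is not an edge of $Y_4$. Worse, the $N(\mathcal G_p)$ are pairwise inequivalent. Let $h:N(\mathcal G_p)\to N(\mathcal G_q)$, and write $a_0',f'$ for the copies of $a_0,f$ in $\mathcal G_q$. Marks give $h(w)=w$, $h(u)=u$. Then $h(a_0)$ is an out-neighbor of $w$, so $h(a_0)\in\{w,a_0'\}$, and $h(f)$ is an in-neighbor of $u$, so $h(f)\in\{u,f'\}$. For $a\in A_p$, $h(a)$ is an out-neighbor of $h(a_0)$, so $h(a)\in\{w,a_0'\}\cup A_q$, and an in-neighbor of $h(f)$, so $h(a)\in\{u,f'\}\cup A_q$. Hence $h(a)\in A_q$, and $h$ maps a directed $p$-cycle to a directed $q$-cycle. This forces $q\mid p$, so $q=p$.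

So bounding $d$ does not bound the number of classes of the structures $N(\mathcal G)$. The culprit is a configuration that is reached from $w$ by walks of two different lengths.

## 5. Racing two runs against each other

Malformed instances cannot be forbidden. Instead we make them harmless: whenever some configuration is reached by two runs of different lengths, we create a shortcut to $u$, early enough that $d$ drops below the longer of the two lengths. To notice such an event one must follow two runs at once, so the nodes become pairs of configurations. A pair has two modes: in mode $\mathsf r$ both runs advance; in mode $\mathsf s$ the first run is stopped and only the second advances. A run of length $i$ and one of length $k>i$ can then be compared: run both for $i$ steps, stop the first, and let the second come to it.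

How early must the alarm ring? If the two walks from $w$ have lengths $i+1<k+1\le d$, a contradiction with the minimality of $d$ needs a walk from $w$ to $u$ of length at most $k$. Such a walk visits at most $k-1$ nodes in between, and its last node has the second run in its $(k-2)$-nd step, two steps before the meeting point. So the alarm looks two steps ahead.

**Definition (pair structure).** For a transition system $\mathcal G$, the nodes are $\mathsf r(c_1,c_2)$ and $\mathsf s(c_1,c_2)$ with $c_1,c_2\in C$. The structure $\Pi(\mathcal G)$ has as elements all nodes and two further elements $u,w$, marks $U(u)$, $W(w)$, and the following edges.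

1. $(u,u),(w,w),(u,w)$, and $(u,v),(v,w)$ for each node $v$.
2. $(w,\mathsf r(c_1,c_2))$ for $c_1,c_2\in\mathrm{Init}$; these $\mathsf r(c_1,c_2)$ are the initial nodes.
3. Step edges: $\mathsf r(c_1,c_2)\to\mathsf r(c_1',c_2')$ if $c_1\Rightarrow c_1'$ and $c_2\Rightarrow c_2'$; and $\mu(c_1,c_2)\to\mathsf s(c_1,c_2')$ if $c_2\Rightarrow c_2'$, for $\mu\in\{\mathsf r,\mathsf s\}$.
4. $(v,u)$ for each final node $v=\mu(c_1,c_2)$, that is, each node with (a) $c_2\in\mathrm{Fin}$; or (b) $c_2\Rightarrow\cdot\Rightarrow c_1$; or (c) $\mu=\mathsf r$ and, for some $c$, $c_1\Rightarrow c$ and $c_2\Rightarrow\cdot\Rightarrow c$.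

Here $c\Rightarrow\cdot\Rightarrow c'$ means two $\Rightarrow$-steps from $c$ to $c'$.

**Definition (walks, $d(\mathcal G)$).** A $w$-walk of length $k\ge1$ to a node $v$ is a sequence $w,v_1,\dots,v_k=v$ with $v_1$ initial and step edges $v_j\to v_{j+1}$. A $w$–$u$ walk of length $k+1$ is a $w$-walk of length $k$ to a final node, followed by $u$. Let $d(\mathcal G)\in\{2,3,\dots\}\cup\{\infty\}$ be the minimal length of a $w$–$u$ walk.

Every step edge advances the second component, and initial nodes have second component in $\mathrm{Init}$. Therefore:
$$\text{if }\mu(c_1,c_2)\text{ has a }w\text{-walk of length }k+1,\text{ then }c_2\text{ is reached from }\mathrm{Init}\text{ by exactly }k\text{ steps }\Rightarrow.\tag{3}$$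

For $\mathcal G_p$ from Section 4, take $a\in A_p$ with cycle predecessor $a'$. Then $a_0\Rightarrow a$ and $a_0\Rightarrow a'\Rightarrow a$, so $\mathsf r(a_0,a_0)$ is final by (c), and $w,\mathsf r(a_0,a_0),u$ shows $d(\mathcal G_p)=2$ for every $p$.

**Lemma 6.** If $d=d(\mathcal G)<\infty$, then no node of $\Pi(\mathcal G)$ has $w$-walks of two different lengths that are both at most $d$.

*Proof.* Suppose $\mu(c_1,c)$ has $w$-walks of lengths $i+1<k+1\le d$. We only use the second components. By (3) there are $\Rightarrow$-walks $a_0,\dots,a_i=c$ and $b_0,\dots,b_k=c$ with $a_0,b_0\in\mathrm{Init}$.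

**Step 1.** The purpose is to see that two look-ahead steps exist, that is, $k\ge2$. If $k=1$, then $i=0$, so $c=a_0\in\mathrm{Init}$, while $b_0\Rightarrow c$ is an edge into $\mathrm{Init}$. There are none.

**Step 2.** The purpose is to find the shortcut when the runs have nearly the same length, $i\in\{k-2,k-1\}$. Consider
$$w,\ \mathsf r(a_0,b_0),\ \mathsf r(a_1,b_1),\ \dots,\ \mathsf r(a_{k-2},b_{k-2}),$$
a $w$-walk of length $k-1$. We have $b_{k-2}\Rightarrow\cdot\Rightarrow c$. If $i=k-2$, then $a_{k-2}=c$ and the last node is final by (b). If $i=k-1$, then $a_{k-2}\Rightarrow a_{k-1}=c$ and the last node is final by (c).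

**Step 3.** The purpose is to find it when $i<k-2$. Consider
$$w,\ \mathsf r(a_0,b_0),\ \dots,\ \mathsf r(a_i,b_i),\ \mathsf s(a_i,b_{i+1}),\ \dots,\ \mathsf s(a_i,b_{k-2}),$$
again a $w$-walk of length $k-1$. Since $b_{k-2}\Rightarrow\cdot\Rightarrow c=a_i$, the last node is final by (b).

In both cases there is a $w$–$u$ walk of length $k$, so $d\le k<k+1\le d$, a contradiction. $\square$

**Proposition 7.** $\Pi(\mathcal G)\simeq Y_{d(\mathcal G)}$.

**Step 1.** The purpose is to map $Y_d$ into $\Pi(\mathcal G)$ when $d=d(\mathcal G)<\infty$. Map $0,1,\dots,d$ to the successive vertices of a $w$–$u$ walk of length $d$. Then $0\mapsto w$ and $d\mapsto u$, so marks are preserved, and so are the edges $(i,i+1)$. The edges $(d,i)$ go to edges from $u$, which exist to every element. The edges $(i,0)$ go to edges into $w$, which exist from every element.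

**Step 2.** The purpose is to map $\Pi(\mathcal G)$ to $Y_d$ when $d<\infty$. This is the distance map that failed in Section 4. For a node $v$ let $\alpha(v)$ be the minimal length of a $w$-walk to $v$, or $\infty$ if there is none. Put
$$h(w)=0,\qquad h(u)=d,\qquad h(v)=\min(\alpha(v),d).$$
Marks are preserved. Edges that leave $u$ go to edges $(d,\cdot)$, and edges into $w$ go to edges $(\cdot,0)$; all of these exist. The edge from $w$ to an initial node $v$ goes to $(0,1)$, since $\alpha(v)=1$ and $d\ge2$.

Let $v\to v'$ be a step edge. If $\alpha(v)\ge d$, then $h(v)=d$ and $(d,h(v'))$ is an edge. If $\alpha(v)=j<d$, then $v'$ has a $w$-walk of length $j+1\le d$. It also has one of length $\alpha(v')\le j+1\le d$, so Lemma 6 gives $\alpha(v')=j+1$, and the edge goes to $(j,j+1)$.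

Let $v$ be final. If $\alpha(v)=j<d$, there is a $w$–$u$ walk of length $j+1$, so $j+1\ge d$, so $j=d-1$, and $(v,u)$ goes to $(d-1,d)$. If $\alpha(v)\ge d$, it goes to $(d,d)$.

**Step 3.** The purpose is to treat $d(\mathcal G)=\infty$. The inclusion $w\mapsto w$, $u\mapsto u$ shows $Y_\infty\to\Pi(\mathcal G)$. Conversely, map $w$ and all nodes that have a $w$-walk to $w$, and everything else to $u$. The only possible failure would be an edge sent to $(w,u)$. Edges into $w$ do not go there, and neither do edges from $u$. Initial nodes have a $w$-walk. A step edge from a node with a $w$-walk leads to a node with a $w$-walk. A final node has no $w$-walk, because $d(\mathcal G)=\infty$. So all edges go to $(w,w)$, $(u,u)$ or $(u,w)$. $\square$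

## 6. Words written by lag machines

We now need a model of computation whose correctness can be checked on a path of letters with only two pointers: one at the letter being written, one at the earlier letter on which it depends.

**Definition (lag machine).** A lag machine over an alphabet $\Delta\ni\vdash,\$$ consists of a finite state set $Q\ni q_0$ and a function $\delta:Q\times\Delta\to Q\times\Delta\times\{0,1\}$ that never outputs the state $q_0$ nor the letters $\vdash,\$$. It generates an infinite word $\mathcal W=\mathcal W_0\mathcal W_1\cdots$, states $q_t$ and lag positions $\lambda(t)$ by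
$$\mathcal W_0=\vdash,\quad\lambda(0)=0,\quad(q_{t+1},\mathcal W_{t+1},m)=\delta(q_t,\mathcal W_{\lambda(t)}),\quad\lambda(t+1)=\lambda(t)+m.$$

By induction $\lambda(t)\le t$, so the letter to be read has already been written. For example, let $\delta(q_0,\vdash)=(p,a,1)$, $\delta(p,a)=(p',a,0)$, $\delta(p',a)=(p,b,1)$, $\delta(p,b)=(p',b,0)$, $\delta(p',b)=(p,a,1)$, with any admissible values elsewhere. The machine writes $a$, and then for each $a$ it reads it writes $ab$, for each $b$ it writes $ba$. The word begins $\vdash a\,ab\,ab\,ba$, with $\lambda=0,1,1,2,2,3,3,4$ at times $t=0,\dots,7$.

**Lemma 8.** There are fixed $\Delta$ and $\Theta\subseteq\Delta\setminus\{\vdash,\$\}$, a fixed Turing machine $\mathbb M$ with undecidable halting problem, and a computable map taking inputs $x$ to lag machines $\mathcal A_x$ over $\Delta$, such that $\mathbb M$ halts on $x$ if and only if a letter of $\Theta$ occurs in the word of $\mathcal A_x$.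

**Step 1.** The purpose is to fix a format in which each Turing machine configuration is a local rewriting of the previous one and is longer by one cell. Let $\mathbb M$ be deterministic with undecidable halting problem, a one-way infinite tape, tape alphabet $\Gamma\ni\sqcup$, states $K$, start state $k_0$, halting state $k_h\ne k_0$, and transition function $\tau:(K\setminus\{k_h\})\times\Gamma\to K\times\Gamma\times\{L,R\}$, never moving left from the first cell. Inputs are non-empty words. Put
$$\Lambda=\Gamma\cup(K\times\Gamma),\qquad\Delta=\Lambda\cup\{\#,\vdash,\$\},\qquad\Theta=\{k_h\}\times\Gamma.$$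
For $x=x_1\cdots x_l$ let $C_0=(k_0,x_1)x_2\cdots x_l$. As long as $C_n$ is non-halting, let $C_{n+1}$ be obtained from $C_n\sqcup$ by one step of $\mathbb M$. Then $|C_n|=l+n$, and the head of $C_n$ is among the first $n+1$ cells, so it stays inside the word.

**Step 2.** The purpose is to write the local rewriting as a function $g:\Delta^3\to\Lambda$. Define $g(\alpha,\beta,\gamma)$ by the first case that applies:

* if $\beta=(k,a)$ with $k\ne k_h$ and $\tau(k,a)=(k',a',\cdot)$, the value is $a'$;
* if $\beta=a\in\Gamma$ and $\alpha=(k,b)$ with $k\ne k_h$ and $\tau(k,b)=(k',b',R)$, the value is $(k',a)$;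
* if $\beta=a\in\Gamma$ and $\gamma=(k,b)$ with $k\ne k_h$ and $\tau(k,b)=(k',b',L)$, the value is $(k',a)$;
* otherwise the value is $\beta$ if $\beta\in\Lambda$, and $\sqcup$ if not.

If $C_n=c_1\cdots c_m$ is non-halting and we put $c_0=\#$, $c_{m+1}=\sqcup$, $c_{m+2}=\#$, then $C_{n+1}=c_1'\cdots c_{m+1}'$ with $c_j'=g(c_{j-1},c_j,c_{j+1})$. Indeed the cell under the head is overwritten and loses the head, which always moves; a cell to which the head moves from the left or from the right receives the new state; all other cells are unchanged.

**Step 3.** The purpose is to define $\mathcal A_x$. The states are $i_0=q_0,i_1,\dots,i_{l-1}$ (start-up), $s$, and $[\alpha,\beta]$, $\langle\beta\rangle$ for $\alpha,\beta\in\Delta$. For all $a\in\Delta$: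

* $\delta(i_j,a)=(i_{j+1},C_0[j+1],0)$ for $j<l-1$, and $\delta(i_{l-1},a)=(s,C_0[l],1)$, where $C_0[j]$ is the $j$-th letter of $C_0$;
* $\delta(s,a)=([\#,a],\#,1)$;
* $\delta([\alpha,\beta],\gamma)=([\beta,\gamma],g(\alpha,\beta,\gamma),1)$ for $\gamma\ne\#$, and $\delta([\alpha,\beta],\#)=(\langle\beta\rangle,g(\alpha,\beta,\sqcup),0)$;
* $\delta(\langle\beta\rangle,a)=(s,g(\beta,\sqcup,\#),1)$.

The state $i_0=q_0$ is never entered, and all written letters are in $\Lambda\cup\{\#\}$, so $\vdash$ and $\$$ are never written. The alphabet depends only on $\mathbb M$; only the states depend on $x$.

**Step 4.** The purpose is to prove that $\mathcal A_x$ writes the run of $\mathbb M$. We claim: for every $n$ for which $C_n$ is defined, there is a time at which the machine is in state $s$, has written exactly $\vdash C_0\#C_1\#\cdots\#C_n$, and has its lag position at the first letter of $C_n$.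

For $n=0$ this is the situation after the $l$ start-up steps: the lag position stays at $0$ during the first $l-1$ steps and moves to $1$ in the last one. Suppose the claim holds for $n$, and $C_n=c_1\cdots c_m$ is non-halting. In state $s$ the machine reads $c_1$, writes $\#$ and enters $[\#,c_1]$, with the lag position one further. Reading $c_2,\dots,c_m$ it writes $c_1',\dots,c_{m-1}'$ and is then in $[c_{m-1},c_m]$ (with $c_0=\#$ if $m=1$). The next letter to be read is the $\#$ just written after $C_n$. On it the machine writes $g(c_{m-1},c_m,\sqcup)=c_m'$, enters $\langle c_m\rangle$, and does not move the lag position. Then it writes $g(c_m,\sqcup,\#)=c_{m+1}'$, moves the lag position past $\#$ to the first letter $c_1'$ of $C_{n+1}$, and enters $s$. It has written $\vdash C_0\#\cdots\#C_n\#C_{n+1}$.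

**Step 5.** The purpose is to conclude. If $\mathbb M$ halts on $x$, the halting $C_n$ is written, and it contains a letter of $\Theta$. If not, all $C_n$ are defined and non-halting, $\mathcal W=\vdash C_0\#C_1\#\cdots$, and no letter of $\Theta$ occurs. $\square$

For a quick test of Steps 3 and 4, let $x=1$ and $\tau(k_0,1)=(k_1,0,R)$. The machine writes $(k_0,1)$ in state $i_0$, then $\#$ in state $s$, then $g(\#,(k_0,1),\sqcup)=0$ upon reading $\#$, then $g((k_0,1),\sqcup,\#)=(k_1,\sqcup)$. The word begins $\vdash(k_0,1)\#0(k_1,\sqcup)$, and the lag position is $3$, the index of the letter $0$.

## 7. The tgd $\sigma_x$ and its transition systems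

We now write rules that produce, from a source instance, the pair structure of a transition system built from $\mathcal A_x$. Let $\mathbf S=\{D,S\}\cup\{P_a:a\in\Delta\}$ with $S$ binary and the other relations unary. Think of $S$ as "next position", of $P_a$ as "carries the letter $a$", and of $D$ as a guard.

Fix $\mathcal A_x$, with state set $Q$, initial state $q_0$ and transition function $\delta$. For $\delta(q,a)=(q',b,m)$ write $\delta_1(q,a)=q'$, $\delta_2(q,a)=b$, and
$$T_{q,a}(x,y,x',y'):=P_a(x)\wedge S(y,y')\wedge P_b(y')\wedge\begin{cases}x'=x&\text{if }m=0,\\S(x,x')&\text{if }m=1.\end{cases}$$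
Here $x$ is the lag pointer and $y$ the write pointer. Equalities in bodies are only notation: they are eliminated by identifying variables throughout the rule. Every body additionally contains $D(z)$ for every variable $z$ of the rule; this makes every variable of the rule occur in its body. The function symbols are unary $\mathsf u,\mathsf w$ and 4-ary $e^\mu_{p,q}$ for $\mu\in\{\mathsf r,\mathsf s\}$, $p,q\in Q$. Write $\bar z=(x_1,y_1,x_2,y_2)$. The rules of $\sigma_x$ are as follows, for all states and letters for which they make sense.

1. $D(s)\wedge D(s')\to U(\mathsf u(s))\wedge W(\mathsf w(s))\wedge R(\mathsf u(s),\mathsf u(s'))\wedge R(\mathsf w(s),\mathsf w(s'))\wedge R(\mathsf u(s),\mathsf w(s'))$.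
2. $D(s)\wedge\bigwedge_{z\in\bar z}D(z)\to R(\mathsf u(s),e^\mu_{p,q}(\bar z))\wedge R(e^\mu_{p,q}(\bar z),\mathsf w(s))$, for all $\mu,p,q$.
3. (Initial.) $P_\vdash(x)\wedge P_\vdash(x')\wedge D(s)\to R(\mathsf w(s),e^{\mathsf r}_{q_0,q_0}(x,x,x',x'))$.
4. (Steps.)
 (a) $T_{p,a}(x_1,y_1,x_1',y_1')\wedge T_{q,a'}(x_2,y_2,x_2',y_2')\to R(e^{\mathsf r}_{p,q}(\bar z),e^{\mathsf r}_{p',q'}(x_1',y_1',x_2',y_2'))$, with $p'=\delta_1(p,a)$, $q'=\delta_1(q,a')$;
 (b) $T_{q,a'}(x_2,y_2,x_2',y_2')\to R(e^\mu_{p,q}(\bar z),e^{\mathsf s}_{p,q'}(x_1,y_1,x_2',y_2'))$, with $q'=\delta_1(q,a')$ and $\mu\in\{\mathsf r,\mathsf s\}$.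
5. (Final.)
 (a) $P_a(x_2)\wedge S(y_2,v)\wedge P_c(v)\wedge D(t)\to R(e^\mu_{p,q}(\bar z),\mathsf u(t))$ for $c\in\Delta$, $c\ne\delta_2(q,a)$; and $P_\theta(y_2)\wedge D(t)\to R(e^\mu_{p,q}(\bar z),\mathsf u(t))$ for $\theta\in\Theta$;
 (b) $T_{q,a}(x_2,y_2,x_2',y_2')\wedge T_{q',a'}(x_2',y_2',x_2'',y_2'')\wedge x_1=x_2''\wedge y_1=y_2''\wedge D(t)\to R(e^\mu_{q'',q}(\bar z),\mathsf u(t))$, with $q'=\delta_1(q,a)$, $q''=\delta_1(q',a')$ and $\mu\in\{\mathsf r,\mathsf s\}$;
 (c) $T_{q,a}(x_2,y_2,x_2',y_2')\wedge T_{q',a'}(x_2',y_2',x_2'',y_2'')\wedge T_{p,a_1}(x_1,y_1,x_1',y_1')\wedge x_1'=x_2''\wedge y_1'=y_2''\wedge D(t)\to R(e^{\mathsf r}_{p,q}(\bar z),\mathsf u(t))$, with $q',q''$ as in (b) and $\delta_1(p,a_1)=q''$.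

All head arguments are function terms without nesting, so $\sigma_x$ is a pure plain SO tgd. It is computable from $x$, and its schemas depend only on $\mathbb M$.

**Definition ($\mathcal G_I$).** Let $D^I\ne\emptyset$. The transition system $\mathcal G_I$ has the configurations $(q;x,y)\in Q\times D^I\times D^I$. We put $(q;x,y)\Rightarrow(\delta_1(q,a);x',y')$ if $T_{q,a}(x,y,x',y')$ holds in $I$. $\mathrm{Init}$ is the set of all $(q_0;x,x)$ with $P_\vdash(x)$. $\mathrm{Fin}$ is the set of all $(q;x,y)$ such that either $P_\theta(y)$ for some $\theta\in\Theta$, or there are $a\in\Delta$, $v\in D^I$ and $c\ne\delta_2(q,a)$ with $P_a(x)$, $S(y,v)$, $P_c(v)$. Write $d(I)=d(\mathcal G_I)$.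

No $\Rightarrow$-edge leads into $\mathrm{Init}$, since $\delta$ never outputs $q_0$. So $\mathcal G_I$ is a transition system in the sense of Section 4. The second kind of final configuration says: a next position carries a letter that the machine would not write.

**Lemma 9.** If $D^I\ne\emptyset$, then $\Phi_{\sigma_x}(I)\simeq\Pi(\mathcal G_I)\simeq Y_{d(I)}$. If $D^I=\emptyset$, then $\Phi_{\sigma_x}(I)=\emptyset$.

*Proof.* If $D^I=\emptyset$, no body holds. Let $D^I\ne\emptyset$ and read $e^\mu_{p,q}(x_1,y_1,x_2,y_2)$ as the node $\mu((p;x_1,y_1),(q;x_2,y_2))$. By rule 2 all nodes occur. Because of the guards, the rules 4 produce exactly the step edges of $\Pi(\mathcal G_I)$, and the rules 5(a), (b), (c) produce edges to all $\mathsf u(t)$, $t\in D^I$, from exactly the nodes that are final by (a), (b), (c). For instance, in rule 5(c) the first component takes a step to a configuration that equals the one reached by the second component in two steps: the states agree by $\delta_1(p,a_1)=q''$ and the pointers by the two equalities.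

Collapsing all $\mathsf u(s)$ to $u$ and all $\mathsf w(s)$ to $w$ is therefore a homomorphism $\Phi_{\sigma_x}(I)\to\Pi(\mathcal G_I)$. Conversely, fix $s_0\in D^I$, send $u\mapsto\mathsf u(s_0)$, $w\mapsto\mathsf w(s_0)$, and leave the nodes fixed. This is a homomorphism, because the facts in rules 1, 2, 3 and 5 that involve $\mathsf u(\cdot)$ or $\mathsf w(\cdot)$ hold for all choices of their arguments in $D^I$, in particular for $s_0$. The second equivalence is Proposition 7. $\square$

## 8. How long a walk can the instance force?

Let $\mathcal W$, $q_t$, $\lambda(t)$ belong to $\mathcal A_x$, and let $D^I\ne\emptyset$ whenever $d(I)$ is mentioned. It remains to connect $d(I)$ with halting. If $\mathcal W$ contains a letter of $\Theta$, then every instance, however malformed, must have a small or infinite $d(I)$. If not, honest instances realize all finite values.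

**Lemma 10.** If $\mathcal W_N\in\Theta$, then $d(I)\le N+2$ whenever $d(I)<\infty$.

**Step 1.** The purpose is to extract a path of positions from an arbitrary long walk. We may assume $N+2\le d(I)<\infty$. The second components of a shortest $w$–$u$ walk form a $\Rightarrow$-walk $b_0,\dots,b_{d(I)-2}$ with $b_0\in\mathrm{Init}$, of length at least $N$. Let $y_t$ be the last coordinate of $b_t$, for $0\le t\le N$. Then all $y_t\in D^I$, $S(y_t,y_{t+1})$ holds for $t<N$, $P_\vdash(y_0)$ holds because $b_0\in\mathrm{Init}$, and each $y_t$ carries some letter, since $T_{q,a}$ contains $P_b(y')$. We ignore what the $b_t$ did otherwise.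

**Step 2.** The purpose is to run the machine honestly along this path for as long as the letters are right. Let $j\le N$ be maximal such that $P_{\mathcal W_t}(y_t)$ holds for all $t\le j$; since $\mathcal W_0=\vdash$, we have $j\ge0$. Put $c_t=(q_t;y_{\lambda(t)},y_t)$ for $t\le j$. Then $c_0\in\mathrm{Init}$. For $t<j$ we have $c_t\Rightarrow c_{t+1}$ via $T_{q_t,\mathcal W_{\lambda(t)}}$. Indeed $P_{\mathcal W_{\lambda(t)}}(y_{\lambda(t)})$ holds since $\lambda(t)\le t\le j$; $S(y_t,y_{t+1})$ holds; $P_{\mathcal W_{t+1}}(y_{t+1})$ holds since $t+1\le j$; and either $\lambda(t+1)=\lambda(t)$, or $\lambda(t+1)=\lambda(t)+1\le t+1\le N$ and $S(y_{\lambda(t)},y_{\lambda(t)+1})$ holds.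

**Step 3.** The purpose is to see that the honest run ends in a final configuration. If $j=N$, then $c_N\in\mathrm{Fin}$, since $P_{\mathcal W_N}(y_N)$ and $\mathcal W_N\in\Theta$. If $j<N$, then $y_{j+1}$ carries some letter $c$, and $c\ne\mathcal W_{j+1}=\delta_2(q_j,\mathcal W_{\lambda(j)})$ by the maximality of $j$. With $P_{\mathcal W_{\lambda(j)}}(y_{\lambda(j)})$ and $S(y_j,y_{j+1})$ this gives $c_j\in\mathrm{Fin}$.

**Step 4.** The purpose is to count. The sequence $w,\mathsf r(c_0,c_0),\dots,\mathsf r(c_j,c_j),u$ is a $w$–$u$ walk of length $j+2\le N+2$. $\square$

**Lemma 11.** If no letter of $\Theta$ occurs in $\mathcal W$, then for every $n\ge0$ there is an instance $I_n$ with $d(I_n)=n+2$.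

**Step 1.** The purpose is to define $I_n$: it is the prefix of $\mathcal W$ of length $n+1$, followed by a wrong letter. Let $I_n$ have distinct constants, written $0,\dots,n+1$, all in $D$, and the facts $S(t,t+1)$ for $0\le t\le n$, $P_{\mathcal W_t}(t)$ for $t\le n$, and $P_\$(n+1)$. Every element carries exactly one letter and has at most one $S$-successor.

**Step 2.** The purpose is to compute the relevant part of $\mathcal G_{I_n}$. Since $\vdash$ is never written, $\mathrm{Init}=\{c_0\}$ with $c_0=(q_0;0,0)$. Put $c_t=(q_t;\lambda(t),t)$ for $t\le n$. For $t<n$ the only $\Rightarrow$-successor of $c_t$ is $c_{t+1}$: the only letter at $\lambda(t)$ is $\mathcal W_{\lambda(t)}$, the only $S$-successor of $t$ is $t+1$, it carries $\mathcal W_{t+1}=\delta_2(q_t,\mathcal W_{\lambda(t)})$, and the lag pointer stays or moves to its only $S$-successor as $\lambda$ does. The configuration $c_n$ has no successor, since $n+1$ carries only $\$$, which is never written. For $t<n$ we have $c_t\notin\mathrm{Fin}$: no letter of $\Theta$ occurs in $I_n$, and the only letter at $t+1$ is the one that the machine writes. But $c_n\in\mathrm{Fin}$, because $\$\ne\delta_2(q_n,\mathcal W_{\lambda(n)})$ stands at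 $n+1$.

**Step 3.** The purpose is to list the $w$–$u$ walks. Starting from the only initial node $\mathsf r(c_0,c_0)$, the nodes that have $w$-walks are $\mathsf r(c_t,c_t)$ with $t\le n$ and $\mathsf s(c_i,c_t)$ with $i<t\le n$, and each has only $w$-walks of length $t+1$, since each step advances the second component. None of them is final by (b): two $\Rightarrow$-steps from $c_t$ can lead only to $c_{t+2}$, whose last coordinate $t+2$ differs from that of the first component $c_i$, $i\le t$. None is final by (c): then the first component would be $c_t$, whose only successor is $c_{t+1}\ne c_{t+2}$. So the final ones among them are those with $c_t\in\mathrm{Fin}$, that is, $t=n$. Hence every $w$–$u$ walk has length $n+2$, and $w,\mathsf r(c_0,c_0),\dots,\mathsf r(c_n,c_n),u$ is one. $\square$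

## 9. Halting against the number of classes: proof of Theorem 1

**Step 1.** The purpose is the halting case. Suppose $\mathbb M$ halts on $x$. By Lemma 8 there is $N$ with $\mathcal W_N\in\Theta$. By Lemmas 9 and 10 every $\Phi_{\sigma_x}(I)$ is homomorphically equivalent to one of $\emptyset,Y_\infty,Y_2,\dots,Y_{N+2}$. By (2) there are finitely many solution sets, so by Lemma 4 $\sigma_x$ is equivalent to a GLAV mapping. The s-t tgds constructed there have non-empty heads and are nested tgds, so $\sigma_x$ is also equivalent to a nested GLAV mapping.

**Step 2.** The purpose is the non-halting case. Suppose $\mathbb M$ does not halt on $x$. By Lemma 8 no letter of $\Theta$ occurs in $\mathcal W$. By Lemmas 9 and 11, $\Phi_{\sigma_x}(I_n)\simeq Y_{n+2}$ for all $n\ge0$, and by Lemma 5 these are pairwise inequivalent. By (2) there are infinitely many solution sets, so by Lemma 3 no nested GLAV mapping is equivalent to $\sigma_x$.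

**Step 3.** The purpose is to conclude. A decision procedure for the problem, applied to $\sigma_x$, would decide the halting problem of $\mathbb M$. Hence the problem is undecidable. $\blacksquare$

## 10. From nested GLAV to MSO: proof of Theorem 2

Lemmas 3 and 4 already give most of (A). What is new is that not even MSO can express a pure $\sigma$ with infinitely many solution sets. We recall two textbook facts. Over a finite relational vocabulary there are, up to logical equivalence, only finitely many MSO sentences of quantifier rank at most $r$. And two structures satisfy the same such sentences if and only if the duplicator wins the $r$-round MSO Ehrenfeucht–Fraïssé game on them: in each round the spoiler picks an element or a subset of one structure, the duplicator answers with an element or a subset, respectively, of the other, and the duplicator wins if at the end the chosen elements and sets satisfy the same atomic formulas (relations, equality, membership).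

**Step 1 (of (A)).** The purpose is to collect the implications already available. (v)⇒(i) is Lemma 4; since the tgds constructed there are nested tgds, (v)⇒(ii) as well. (ii)⇒(v) is Lemma 3. (i)⇒(iii) holds because s-t tgds are first-order. This is so under both universe conventions: an existential variable that occurs in no head atom can be dropped, and any other one must take its value among those of $J$, while universal variables are guarded. (iii)⇒(iv) is trivial. It remains to prove (iv)⇒(v).

**Step 2 (of (A)).** The purpose is to find two inequivalent canonical structures that rank $r$ cannot tell apart. Let $\sigma$ be equivalent to an MSO sentence $\Psi$ of quantifier rank $r$, and suppose there are infinitely many solution sets. By (2) there are $I_1,I_2,\dots$ such that the structures $\Phi_j:=\Phi_\sigma(I_j)$, renamed to nulls, are pairwise not homomorphically equivalent. Structures without elements can differ only in zero-ary facts, so they form finitely many classes; discard them. By the first fact there are $j\ne j'$ such that $\Phi_j$ and $\Phi_{j'}$ satisfy the same MSO sentences of rank at most $r$.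

**Step 3 (of (A)).** The purpose is to transfer this to pairs with a common source instance. For a null-only $J$, the structure $(I_j,J)$ is the disjoint union of $I_j$, $J$ and a set $E$ without relations: $E=\emptyset$ for the active domain, and $E$ is countably infinite for the universe $\mathrm{Const}\cup\mathrm{Var}$. We claim that the duplicator wins the $r$-round game on $(I_j,\Phi_j)$ and $(I_j,\Phi_{j'})$. She keeps three games going: on two copies of $I_j$ and on two copies of $E$ she copies moves along an isomorphism, and on $\Phi_j,\Phi_{j'}$ she uses her winning strategy. If the spoiler picks an element, it lies in one component, and she answers in that component. If he picks a set, she splits it into its intersections with the three components, answers each of them in its own game, and takes the union of the answers. At the end, elements in the same component satisfy the same atomic formulas on both sides. Elements in different components are distinct and in no common fact, on both sides. An element belongs to a chosen set if and only if it belongs to the part of that set in its own component, and this is preserved. Zero-ary facts agree, since the source instance is the same and $\Phi_j,\Phi_{j'}$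 agree on rank-$0$ sentences. So she wins.

**Step 4 (of (A)).** The purpose is the contradiction. By (1), $(I_j,\Phi_j)\models\sigma$, so $(I_j,\Phi_j)\models\Psi$. By Step 3, $(I_j,\Phi_{j'})\models\Psi$, so $(I_j,\Phi_{j'})\models\sigma$, and (1) gives $\Phi_j\to\Phi_{j'}$. Exchanging $j$ and $j'$ gives $\Phi_{j'}\to\Phi_j$. But $\Phi_j$ and $\Phi_{j'}$ are not homomorphically equivalent. This proves (A).

**Step 5 (of (B)).** The purpose is to read off separation. The map $x\mapsto\sigma_x$ sends halting inputs to pure plain SO tgds that are equivalent to a GLAV mapping. It sends non-halting inputs to pure plain SO tgds with infinitely many solution sets, by Section 9, Step 2; by (A) these are equivalent to no MSO sentence. A decidable set that contains all plain SO tgds of the first kind and none that is equivalent to no MSO sentence would decide the halting problem of $\mathbb M$. If GLAV $\subseteq\mathcal C\subseteq$ MSO, the set of (pure) plain SO tgds that are equivalent to a member of $\mathcal C$ contains all $\sigma_x$ with $x$ halting and no other $\sigma_x$, so it is undecidable. All this takes place over the fixed schemas.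

**Step 6 (of (C)).** The purpose is the lower bound. Choose $\mathbb M$ with a $\Sigma^0_1$-complete halting problem. The map $x\mapsto\sigma_x$ is then a many-one reduction of this problem to ours.

**Step 7 (of (C)).** The purpose is the upper bound. For an arbitrary plain SO tgd $\sigma$ and finite $(I,J)$ it is decidable whether $(I,J)\models\sigma$. Form the finite set of instantiated head atoms whose body instance holds in $I$; their arguments are constants of $I$ and formal terms $f(\bar a)$. Then search for a map from these terms to values of $J$ that, with the constants fixed, sends all these atoms to facts of $J$. As in the proof of (1), such maps correspond to satisfying interpretations.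

It is also decidable whether $(I,J)\models\mathcal M$ for a nested GLAV mapping $\mathcal M$. Universal variables are guarded by source atoms, so they range over values of $I$. For existential variables it suffices to try the active domain and one further value $e$: existential variables occur only in target atoms, and these occur only positively. If a chosen value lies outside the active domain, all target atoms that contain it are false, so replacing it by $e$ makes no true atom false.

Finite instances over $\mathrm{Const}\cup\mathrm{Var}$ and nested GLAV mappings over $\mathbf S,\mathbf T$ can be coded by natural numbers. So "$\sigma$ is equivalent to $\mathcal M$", that is, "for all $(I,J)$: $(I,J)\models\sigma$ if and only if $(I,J)\models\mathcal M$", is $\Pi^0_1$, and "there is $\mathcal M$ such that $\sigma$ is equivalent to $\mathcal M$" is $\Sigma^0_2$. $\blacksquare$
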